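\title{Loss of star-shapedness along an inverse curvature quotient flow in hyperbolic space}

\begin{abstract}
We study the flow $\partial_tX=\big(\cosh\rho/F-u/c_{n,k}\big)\nu$ of closed hypersurfaces in $\mathbb H^{n+1}$, where $F=\sigma_{k+1}/\sigma_k$, $u$ is the support function, and the constant $c_{n,k}$ makes centered geodesic spheres stationary. For $(k+1)$-convex, strictly star-shaped initial data, long-time existence reduces to a gradient estimate for the radial function. We show that this estimate holds for all such data if and only if $k=n-1$. For $0\le k\le n-2$ the gradient blows up in arbitrarily short time, inside arbitrarily small balls, and on nonempty $C^0$-open sets of initial data. The reason is that a cone with vertex at the origin opens with angular speed proportional to $\cosh\rho$, so that a nearly conical piece of a star-shaped hypersurface folds over.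
\end{abstract}

\section{The flow, the question and the answer}\label{sec:intro}

\subsection*{The flow}
Fix a point $o\in\mathbb H^{n+1}$ and write the hyperbolic metric in polar coordinates $(\rho,\xi)\in[0,\infty)\times\mathbb S^n$ about $o$:
\[
g=d\rho^2+\phi(\rho)^2g_{\mathbb S^n},\qquad \phi=\sinh\rho,\qquad \phi'=\cosh\rho .
\]
We write $\bar\nabla$ for the connection of $g$ and $\nabla$ for that of $g_{\mathbb S^n}$. The function $\cosh\rho$ is smooth on all of $\mathbb H^{n+1}$, and its Hessian is $\cosh\rho\,d\rho^2+\sinh\rho\cdot\phi\phi' g_{\mathbb S^n}=\cosh\rho\; g$. Its gradient $V=\phi\,\partial_\rho$ therefore satisfies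
\begin{equation}\label{eq:conformal}
\bar\nabla_YV=\phi'\,Y\qquad\text{for every vector } Y ,
\end{equation}
and $V$ plays the role of the position vector of Euclidean space.

Let $M$ be a closed hypersurface with outer unit normal $\nu$. Its second fundamental form is $h(Y,Z)=\langle\bar\nabla_Y\nu,Z\rangle$, its principal curvatures $\kappa=(\kappa_1,\dots,\kappa_n)$ are the eigenvalues of $h$, and its \emph{support function} is $u=\langle V,\nu\rangle$. We shall usually describe hypersurfaces as level sets. If $M=\{\zeta=0\}$ with $d\zeta\ne0$ and $\zeta<0$ on the inner side, then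
\begin{equation}\label{eq:level}
\nu=\frac{\bar\nabla\zeta}{|\bar\nabla\zeta|},\qquad h=\frac{\bar\nabla^2\zeta|_{TM}}{|\bar\nabla\zeta|},\qquad v=-\frac{\partial_t\zeta}{|\bar\nabla\zeta|},
\end{equation}
where $v$ is the velocity of the level set in the direction $\nu$ when $\zeta$ depends on time.

Let $\sigma_j$ be the $j$-th elementary symmetric function, $\sigma_0=1$, and
\[
\Gamma_m=\{\kappa\in\mathbb R^n:\sigma_1(\kappa)>0,\dots,\sigma_m(\kappa)>0\},\qquad 1\le m\le n .
\]
A hypersurface is \emph{$m$-convex} if $\kappa\in\Gamma_m$ at every point. These conditions interpolate between positive mean curvature ($m=1$) and strict convexity ($m=n$): if all $\sigma_j$ are positive, the polynomial $\prod_i(s+\kappa_i)$ has positive coefficients and hence no root $s\ge0$, so all $\kappa_i$ are positive.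

Fix $0\le k\le n-1$, put $F=\sigma_{k+1}(\kappa)/\sigma_k(\kappa)$, and consider the flow
\begin{equation}\label{eq:flow}
\partial_tX=S\,\nu,\qquad S=\frac{\phi'}{F}-\frac{u}{c_{n,k}},\qquad c_{n,k}=\binom{n}{k+1}\Big/\binom nk=\frac{n-k}{k+1}.
\end{equation}
On a $(k+1)$-convex hypersurface the first term of $S$ pushes outward with the inverse curvature speed $1/F$, weighted by $\phi'$. The second term is the normal part of the contraction $-V/c_{n,k}$ toward $o$. On the sphere $\{\rho=R\}$ all $\kappa_i$ equal $\phi'/\phi$, so $F=c_{n,k}\phi'/\phi$, while $u=\phi$. Hence $S=0$: the constant is chosen so that the two terms balance on spheres centered at $o$.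

\subsection*{The graph equation}
We call $M$ \emph{strictly star-shaped} if $u>0$; equivalently, $M$ is the radial graph $\{\rho=\rho(\xi)\}$ of a smooth positive function on $\mathbb S^n$. We call $M$ \emph{admissible} if it is smooth, closed, $(k+1)$-convex and strictly star-shaped. Let $\gamma=\ln\tanh(\rho/2)$, so that $d\gamma/d\rho=1/\phi$. For a radial graph, \eqref{eq:level} with $\zeta=\rho-\rho(\xi)$ gives $|\bar\nabla\zeta|^2=1+|\nabla\rho|^2/\phi^2$, hence
\[
u=\frac{\phi}{\omega},\qquad \omega=\sqrt{1+|\nabla\gamma|^2}.
\]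
Thus $|\nabla\gamma|$ is the tangent of the angle between $\nu$ and the radial direction, and $u$ tends to zero when $M$ becomes tangent to a ray from $o$. A family of radial graphs has normal velocity $\partial_t\rho/\omega$. So, as long as $M_t$ is strictly star-shaped, \eqref{eq:flow} is equivalent to $\partial_t\rho=S\omega$, that is, to
\begin{equation}\label{eq:graph}
\partial_t\gamma=\frac{\phi'}{uF}-\frac1{c_{n,k}}\qquad\text{on }\mathbb S^n .
\end{equation}
By \eqref{eq:level}, raising $\nabla^2\gamma$ lowers $h$, and $F$ is strictly increasing in each $\kappa_i$ on $\Gamma_{k+1}$ (Lemma~\ref{lem:mono}). So \eqref{eq:graph} is strictly parabolic at admissible data, and short-time existence and uniqueness of a smooth solution are standard. We denote by $\rho_0$ the initial radial function and by $T_{\max}$ the maximal existence time of the smooth solution of \eqref{eq:graph}. Two facts are known.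
\begin{itemize}
\item[(F1)] $\min\rho_0\le\rho(\cdot,t)\le\max\rho_0$.
\item[(F2)] If $|\nabla\gamma|$ is bounded on $\mathbb S^n\times[0,T)$, then $F$ has a positive lower bound and $|\nabla^2\rho|$ has an upper bound there. Together these give all a priori estimates and long-time existence; in particular, if $T<\infty$ then $T<T_{\max}$.
\end{itemize}
We reprove (F1) in Corollary~\ref{cor:C0}. Apart from short-time existence and uniqueness, (F2) is the only result about the flow that we use without proof. It makes the gradient estimate the decisive step, and in \cite{flows}, where \eqref{eq:flow} and \eqref{eq:graph} are equations (4.6) and (4.8), this estimate is called the main issue and is left open.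

\begin{quote}
\textbf{Question.} Let $0\le k\le n-1$ and let $M_0$ be admissible. Does every smooth solution of \eqref{eq:graph} on $\mathbb S^n\times[0,T)$ satisfy $\sup|\nabla\gamma|\le C$, with $C$ depending only on $n$, $k$, $M_0$ and not on $T$?
\end{quote}

Since $u=\phi/\omega$ and $\phi$ is pinched by (F1), the question asks whether strict star-shapedness persists with a uniform positive lower bound on $u$. The bound is known when $k=n-1$ and $M_0$ is convex, and, for all $k$, when
\begin{equation}\label{eq:small}
\max_{\mathbb S^n}|\nabla\ln\cosh\rho_0|^2\le12+3\min_{\mathbb S^n}\sinh^2\rho_0 .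
\end{equation}
One might well guess that the answer is yes, at least near $o$. Indeed $|\nabla\ln\cosh\rho|=\frac{\sinh^2\rho}{\cosh\rho}|\nabla\gamma|$ and $\sinh^2\rho/\cosh\rho$ is increasing, so \eqref{eq:small} holds for every $M_0\subset B_R(o)$ with $|\nabla\gamma|\le\sqrt{12}\cosh R/\sinh^2R$, a threshold that tends to infinity as $R\to0$. Moreover, small balls are nearly Euclidean, and in Euclidean space the cones with vertex at the origin, which are the borderline case $u\equiv0$, remain cones under the analogous flow (Section~\ref{sec:cone}). Nevertheless the estimate fails in every ball as soon as $k\le n-2$.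

\subsection*{Results}

\begin{theorem}\label{thm:A}
Let $k=n-1$ and let $M_0$ be admissible. Every smooth solution of \eqref{eq:graph} on $\mathbb S^n\times[0,T)$ satisfies
\[
\min_{M_t}u=\sinh\big(\min\rho(\cdot,t)\big)\ge\sinh(\min\rho_0),\qquad \sqrt{1+|\nabla\gamma|^2}\le\frac{\sinh\max\rho_0}{\sinh\min\rho_0},
\]
with equality for spheres centered at $o$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $n\ge2$ and $0\le k\le n-2$. For every $R>0$ and $\tau>0$ there is a nonempty set $\mathcal U$ of admissible hypersurfaces in the ball $B_R(o)$, relatively open among admissible hypersurfaces in the $C^0$ topology of radial functions, such that every $M_0\in\mathcal U$ has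
\[
T_{\max}\le\tau,\qquad \sup_{\mathbb S^n\times[0,T_{\max})}|\nabla\gamma|=\infty,\qquad \inf_{\mathbb S^n\times[0,T_{\max})}u=0 .
\]
Moreover, a single $(n-1)$-convex, rotationally symmetric $M_0$ has this property for all $k\in\{0,\dots,n-2\}$ simultaneously.
\end{theorem}

Theorem~\ref{thm:A} answers the Question positively for $k=n-1$, and Theorem~\ref{thm:B}, applied with $T=T_{\max}$, answers it negatively otherwise.

\begin{corollary}\label{cor:iff}
The gradient estimate of the Question holds for all admissible $M_0$ if and only if $k=n-1$.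
\end{corollary}

Section~\ref{sec:cone} shows the mechanism behind Theorem~\ref{thm:B} on a cone. Section~\ref{sec:tools} collects the tools, chiefly a comparison principle that does not require star-shapedness, and Section~\ref{sec:convex} proves Theorem~\ref{thm:A}. Sections~\ref{sec:model}--\ref{sec:fold} turn the mechanism into a proof.

\section{How a cone moves}\label{sec:cone}

Let $n\ge2$. Fix a geodesic axis through $o$ and let $\theta\in[0,\pi]$ be the angle at $o$ measured from its positive direction, so that
\[
g=d\rho^2+\phi^2\,d\theta^2+\phi^2\sin^2\theta\; g_{\mathbb S^{n-1}} .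
\]
Star-shapedness is lost when a hypersurface becomes tangent to a ray from $o$. The model for this is a hypersurface made of such rays: the cone $C_\alpha=\{\theta=\alpha,\ \rho>0\}$, $0<\alpha<\pi/2$, viewed as the boundary of $\{\theta<\alpha\}$.

\begin{lemma}\label{lem:cone}
On $C_\alpha$, with $\nu=\phi^{-1}\partial_\theta$, we have $u=0$, and the principal curvatures are $0$ in the radial direction and $\cot\alpha/\phi$ with multiplicity $n-1$. If $k\le n-2$, then $C_\alpha$ is $(k+1)$-convex and
\begin{equation}\label{eq:conespeed}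
S=\Lambda\,\phi\,\phi',\qquad \Lambda=\frac{\tan\alpha}{c'},\qquad c'=\binom{n-1}{k+1}\Big/\binom{n-1}{k}=\frac{n-1-k}{k+1}>0 .
\end{equation}
\end{lemma}

\begin{proof}
Since $\partial_\theta\perp\partial_\rho$, we have $u=0$. For coordinate fields $\partial_i,\partial_j$ tangent to the cone, $h_{ij}=\phi^{-1}\langle\bar\nabla_{\partial_i}\partial_\theta,\partial_j\rangle$. This is symmetric in $i,j$, and $\partial_\theta g_{ij}=\langle\bar\nabla_{\partial_i}\partial_\theta,\partial_j\rangle+\langle\partial_i,\bar\nabla_{\partial_j}\partial_\theta\rangle$, so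
\[
h=\frac1{2\phi}\,\partial_\theta\big(d\rho^2+\phi^2\sin^2\theta\,g_{\mathbb S^{n-1}}\big)=\phi\sin\alpha\cos\alpha\; g_{\mathbb S^{n-1}} .
\]
Dividing by the induced metric gives the curvatures. Then $\sigma_j=\binom{n-1}{j}(\cot\alpha/\phi)^j$, which is positive for $j\le n-1$. For $k\le n-2$ this gives $F=c'\cot\alpha/\phi$ and $S=\phi'/F$.
\end{proof}

\subsection*{The smallest case}
Take $n=2$, $k=0$: surfaces in $\mathbb H^3$, with $F=\kappa_1+\kappa_2$ the mean curvature, $c_{2,0}=2$, $c'=1$. Suppose a smooth family of surfaces of revolution $\{\theta=\Theta(\rho,t)\}$, $\rho_1\le\rho\le\rho_2$, moves with normal velocity $S$ and starts on the cone, $\Theta(\rho,0)=\alpha$. Apply \eqref{eq:level} to $\zeta=\theta-\Theta(\rho,t)$, for which $|\bar\nabla\zeta|^2=\phi^{-2}+\Theta_\rho^2$: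
\[
v=\frac{\phi\,\Theta_t}{\sqrt{1+\phi^2\Theta_\rho^2}},\qquad u=\frac{V\zeta}{|\bar\nabla\zeta|}=-\frac{\phi^2\,\Theta_\rho}{\sqrt{1+\phi^2\Theta_\rho^2}} .
\]
At $t=0$ we have $\Theta_\rho=0$, so $\phi\,\Theta_t=S=\tan\alpha\,\phi\phi'$. The cone opens with angular speed $\tan\alpha\cosh\rho$, and
\[
\Theta=\alpha+t\tan\alpha\cosh\rho+O(t^2),\qquad \Theta_\rho=t\tan\alpha\sinh\rho+O(t^2),\qquad u=-t\tan\alpha\sinh^3\rho+O(t^2).
\]
The far part of the cone opens faster than the near part, and $u$ becomes negative at once. The fold can be seen without derivatives. Let $b$ lie strictly between $\tan\alpha\cosh\rho_1$ and $\tan\alpha\cosh\rho_2$. For small $t>0$, a ray from $o$ with $\theta=\alpha+bt$ is outside the region $\{\theta<\Theta\}$ at $\rho=\rho_1$ and inside it at the larger radius $\rho=\rho_2$. No region of the form $\{\rho<\rho(\xi)\}$ can exclude the first point and contain the second. This two-point form of the fold survives small $C^0$ perturbations, and it is the form we shall prove.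

Two variations show what the mechanism depends on. In Euclidean space, $\phi=\rho$ and $\phi'\equiv1$; the proof of Lemma~\ref{lem:cone} applies unchanged, the angular speed $S/\phi=\tan\alpha/c'$ does not depend on $\rho$, and the cones $C_{\alpha(t)}$ with $\sin\alpha(t)=e^{t/c'}\sin\alpha(0)$ solve the flow exactly. And for $k=n-1$ the cone has $\sigma_n=0$, so it is not $(k+1)$-convex and $S$ is not defined on it.

\subsection*{From the cone to a proof}
The cone is neither closed nor strictly star-shaped, and we have assumed a solution starting from it. We remove these defects in three steps.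
\begin{enumerate}
\item We build a closed $(n-1)$-convex hypersurface $\Sigma$ that contains a piece of $C_\alpha$ and is a limit of admissible hypersurfaces (Section~\ref{sec:model}).
\item Since the fold appears at first order in $t$, we do not solve the flow from $\Sigma$. We move $\Sigma$ with its initial speed, slightly increased or decreased, and obtain an outer and an inner barrier (Section~\ref{sec:barriers}).
\item A solution of \eqref{eq:graph} that starts between the barriers stays between them. After a short time a ray from $o$ carries a near point outside the outer barrier and a far point inside the inner one, so the solution cannot still exist (Section~\ref{sec:fold}). Then (F2) identifies the gradient as the quantity that blows up.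
\end{enumerate}

\section{Monotonicity, persistence and comparison}\label{sec:tools}

We use three textbook facts. Write $\sigma_{j;i}$ for $\sigma_j$ of the $n-1$ variables other than $\kappa_i$, so that $\sigma_j=\sigma_{j;i}+\kappa_i\sigma_{j-1;i}$ and $\partial\sigma_j/\partial\kappa_i=\sigma_{j-1;i}$. First, $\Gamma_m$ is an open convex cone. Second, $\sigma_{m-1;i}>0$ on $\Gamma_m$. Third, Newton's inequality: for any $m$ real numbers and $0\le j\le m$,
\begin{equation}\label{eq:newton}
\sigma_{j-1}\sigma_{j+1}\le\vartheta\,\sigma_j^2,\qquad \vartheta=\frac{j(m-j)}{(j+1)(m-j+1)}<1,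
\end{equation}
with the conventions $\sigma_{-1}=\sigma_{m+1}=0$.

\begin{lemma}\label{lem:mono}
On $\Gamma_{k+1}$ we have $\partial F/\partial\kappa_i>0$ for all $i$, and $0<F\le\sigma_j/\sigma_{j-1}$ for $1\le j\le k+1$. If $h\ge\tilde h$ are symmetric bilinear forms on an $n$-dimensional inner product space, both with eigenvalues in $\Gamma_{k+1}$, then $F(h)\ge F(\tilde h)$.
\end{lemma}

\begin{proof}
Expanding $\sigma_k$ and $\sigma_{k+1}$ in $\kappa_i$, the terms containing $\kappa_i$ cancel:
\[
\sigma_k^2\,\frac{\partial F}{\partial\kappa_i}=\sigma_{k;i}\sigma_k-\sigma_{k+1}\sigma_{k-1;i}=\sigma_{k;i}^2-\sigma_{k+1;i}\sigma_{k-1;i}\ge(1-\vartheta)\sigma_{k;i}^2>0,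
\]
by \eqref{eq:newton} in $n-1$ variables and $\sigma_{k;i}>0$. For $1\le i\le k$, dividing $\sigma_{i-1}\sigma_{i+1}\le\sigma_i^2$ by $\sigma_{i-1}\sigma_i>0$ gives $\sigma_{i+1}/\sigma_i\le\sigma_i/\sigma_{i-1}$, and chaining these gives the upper bound on $F$. Finally, if $h\ge\tilde h$, the min-max principle gives $\kappa_i\ge\tilde\kappa_i$ for the eigenvalues in increasing order. The segment from $\tilde\kappa$ to $\kappa$ lies in $\Gamma_{k+1}$ by convexity, and $F$ is nondecreasing along it.
\end{proof}

The next lemma lets us use $(k+1)$-convexity at positive times. The point is that $F\to0$ at $\partial\Gamma_{k+1}$, and then the speed would be infinite.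

\begin{lemma}\label{lem:persist}
Let $\gamma$ be a smooth solution of \eqref{eq:graph} on $\mathbb S^n\times I$, where $I$ is an interval with left endpoint $0\in I$, and let $M_0$ be admissible. Then $M_t$ is admissible for all $t\in I$.
\end{lemma}

\begin{proof}
Each $M_t$ is a smooth radial graph, so only $\kappa\in\Gamma_{k+1}$ is in question. Since $\mathbb S^n$ is compact and $\Gamma_{k+1}$ is open, the set of times at which $\kappa\in\Gamma_{k+1}$ everywhere is open in $I$. If it is not all of $I$, let $t^*>0$ be the first time outside it and $\xi$ a point with $\kappa(\xi,t^*)\notin\Gamma_{k+1}$. By continuity $\sigma_j\ge0$ at $(\xi,t^*)$ for $j\le k+1$. Let $j\ge1$ be minimal with $\sigma_j(\xi,t^*)=0$; then $\sigma_{j-1}(\xi,t^*)>0$. By Lemma~\ref{lem:mono}, $0<F\le\sigma_j/\sigma_{j-1}\to0$ at $\xi$ as $t\uparrow t^*$. Since $u\le\phi$, $\phi'\ge1$ and $\phi$ is bounded on $[0,t^*]$, equation \eqref{eq:graph} gives $\partial_t\gamma(\xi,t)\to\infty$, although $\gamma$ is smooth on $\mathbb S^n\times[0,t^*]$.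
\end{proof}

Our barriers will not be star-shaped, so they cannot be compared with a solution through the scalar equation \eqref{eq:graph}. We compare regions instead.

\begin{definition}\label{def:moving}
A \emph{moving domain} on $[0,\tau]$ is a family $A_t=\{\zeta(\cdot,t)<0\}$ of subsets of a fixed ball, where $\zeta$ is continuous on $\mathbb H^{n+1}\times[0,\tau]$, smooth near its zero set, and $\bar\nabla\zeta\neq0$ on the zero set. Its normal velocity $v_A$ is given by \eqref{eq:level}. If $\partial A_t$ is $(k+1)$-convex, $S_A$ denotes the function $S$ of \eqref{eq:flow} on $\partial A_t$.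
\end{definition}

Since $\zeta(\cdot,t)$ takes both signs near each of its zeros, $\partial A_t=\{\zeta=0\}$, $\overline{A_t}=\{\zeta\le0\}$, and $A_t$ is the interior of $\overline{A_t}$. A smooth solution of \eqref{eq:graph} on $[0,\tau]$ with admissible initial value defines the moving domain
\[
\Omega_t=\{\rho<\rho(\xi,t)\},\qquad \zeta=\frac{\rho}{\rho(\xi,t)}-1\quad(\zeta=-1\text{ at }o),
\]
with $(k+1)$-convex boundary $M_t$ by Lemma~\ref{lem:persist}, and $v_\Omega=S_\Omega$.

\begin{lemma}[Comparison]\label{lem:compare}
Let $A_t$ and $B_t$ be moving domains on $[0,\tau]$ with $(k+1)$-convex boundaries. Suppose that $v_A\le S_A$ and $v_B\ge S_B$ everywhere, and that one of these two inequalities is strict everywhere. If $\overline{A_0}\subset B_0$, then $\overline{A_t}\subset B_t$ for all $t\in[0,\tau]$.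
\end{lemma}

\begin{proof}
The set $K=\{(X,t):\zeta_A\le0\le\zeta_B\}$ is compact, and the claim is that it is empty. If not, let $(X_0,t_0)\in K$ have minimal time; $t_0>0$ by hypothesis, and $\overline{A_t}\subset B_t$ for $t<t_0$.

\emph{The boundaries touch at $X_0$.} If $X\in A_{t_0}$, then $X\in A_t\subset B_t$ for $t<t_0$ close to $t_0$, so $\zeta_B(X,t_0)\le0$. Thus the open set $A_{t_0}$ lies in $\overline{B_{t_0}}$, hence in its interior $B_{t_0}$. Now $X_0\in\overline{A_{t_0}}\subset\overline{B_{t_0}}$ and $X_0\notin B_{t_0}\supset A_{t_0}$, so $X_0\in\partial A_{t_0}\cap\partial B_{t_0}$. A tangent vector at $X_0$ with $d\zeta_A<0$ points into $A_{t_0}\subset B_{t_0}$ and so has $d\zeta_B\le0$. Hence $d\zeta_A$ and $d\zeta_B$ are positive multiples of each other at $X_0$, and the outer normals agree.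

\emph{Comparison at the contact point.} Take geodesic normal coordinates $(x',x_{n+1})$ at $X_0$ with $\partial_{n+1}=\nu$. By the implicit function theorem, near $X_0$ and for $t\le t_0$ close to $t_0$, we have $A_t=\{x_{n+1}<\psi_A(x',t)\}$ and $B_t=\{x_{n+1}<\psi_B(x',t)\}$ with smooth $\psi_A,\psi_B$. At $(0,t_0)$ both functions vanish together with their $x'$-gradients, the metric is Euclidean to first order, and \eqref{eq:level} gives $v=\partial_t\psi$ and $h=-D^2\psi$. From $\psi_A(0,t)<\psi_B(0,t)$ for $t<t_0$, with equality at $t_0$, we get $v_A\ge v_B$. From $\psi_A\le\psi_B$ at time $t_0$ we get $h_A\ge h_B$, so $F_A\ge F_B>0$ by Lemma~\ref{lem:mono}. The quantities $\phi'$ and $u=\langle V,\nu\rangle$ are the same for both hypersurfaces at $X_0$, so $S_A\le S_B$. Altogether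
\[
v_A\le S_A\le S_B\le v_B\le v_A ,
\]
and the first or the third inequality is strict, a contradiction.
\end{proof}

The sign of $u$ is never used: the term $u/c_{n,k}$ cancels at the contact point.

\begin{corollary}\label{cor:C0}
Every smooth solution of \eqref{eq:graph} with admissible initial value satisfies \textup{(F1)}.
\end{corollary}

\begin{proof}
Fix a compact time interval $[0,\tau]$ and a small $\epsilon>0$. The balls $\{\rho<\max\rho_0+\epsilon(1+t)\}$ have $v=\epsilon>0=S$ and contain $\overline{\Omega_0}$ at $t=0$. The balls $\{\rho<\min\rho_0-\epsilon(1+t)\}$ have $v=-\epsilon<0=S$ and closure in $\Omega_0$ at $t=0$. Apply Lemma~\ref{lem:compare} twice and let $\epsilon\to0$.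
\end{proof}

\section{The convex case}\label{sec:convex}

For $k=n-1$ admissible hypersurfaces are strictly convex, and then a lower bound for $u$ is a property of each single time slice.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:persist}, $\kappa\in\Gamma_n$, so $h$ is positive definite on $M_t$. For $Y$ tangent to $M_t$, \eqref{eq:conformal} gives
\[
Y(u)=\phi'\langle Y,\nu\rangle+\langle V,\bar\nabla_Y\nu\rangle=h(Y,V^\top),
\]
where $V^\top$ is the tangential part of $V$. At a minimum point of $u$ on $M_t$ we get $h(\cdot,V^\top)=0$, hence $V^\top=0$. Since $u>0$, at this point $u=|V|=\sinh\rho\ge\sinh\min\rho(\cdot,t)$. Conversely, at a minimum point of $\rho(\cdot,t)$ we have $\nabla\gamma=0$ and $u=\phi=\sinh\min\rho(\cdot,t)$. This proves the identity for $\min_{M_t}u$. The two inequalities follow from (F1) and $\omega=\phi/u$. Centered spheres are stationary, with $u=\sinh\rho_0$ and $\omega=1$.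
\end{proof}

The proof needs $h$ to have trivial kernel. For $k\le n-2$ the cone $\Gamma_{k+1}$ contains $(0,1,\dots,1)$, and at a minimum of $u$ the vector $V^\top$ may be a nonzero element of the kernel of $h$. The cone $C_\alpha$ is the extreme instance: there $V$ is tangent and spans the kernel.

From now on $n\ge2$ and $0\le k\le n-2$.

\section{A closed hypersurface with a conical piece}\label{sec:model}

\begin{proposition}\label{prop:model}
Let $n\ge2$ and $R>0$. There are numbers $\alpha\in(0,\pi/2)$, $0<\rho_1<\rho_2$, and open sets $o\in\Omega^\varepsilon\subset\mathbb H^{n+1}$, $0\le\varepsilon\le\frac12$, with $\overline{\Omega^\varepsilon}\subset B_R(o)$ and smooth, closed, rotationally symmetric boundaries $N_\varepsilon$, such that: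
\begin{itemize}
\item[(i)] every $N_\varepsilon$ is $(n-1)$-convex;
\item[(ii)] for $\varepsilon>0$, $N_\varepsilon$ is the radial graph of a smooth positive function $\rho_\varepsilon$, and $\Omega^\varepsilon=\{\rho<\rho_\varepsilon(\xi)\}$;
\item[(iii)] $\Sigma:=N_0$ contains $\{\theta=\alpha,\ \rho_1\le\rho\le\rho_2\}$, and there it has the normal and the principal curvatures of $C_\alpha$;
\item[(iv)] $\overline{\Omega^0}\subset\Omega^\varepsilon$ for $\varepsilon>0$, and the sets $\overline{\Omega^\varepsilon}$ decrease to $\overline{\Omega^0}$ as $\varepsilon\downarrow0$.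
\end{itemize}
None of these objects depends on $k$.
\end{proposition}

By (i) and (ii), $N_\varepsilon$ is admissible for every $\varepsilon>0$ and every $k\le n-2$.

We construct the hypersurfaces in $\mathbb R^{n+1}=\mathbb R\times\mathbb R^n\ni(x,y)$ and move them to $\mathbb H^{n+1}$ by the exponential map at a small scale. This map sends rays to rays, so it preserves cones and star-shapedness exactly, and it preserves $(n-1)$-convexity by continuity. For a hypersurface of revolution $|y|^2=aQ(x^2)$, weak star-shapedness means that $Q(z)/z$ is nonincreasing, and a cone is an interval on which $Q(z)/z$ is constant. We also need $Q(0)>0$ to enclose the origin and a simple zero of $Q$ to close up. The profile must come down onto the cone from outside and become tangent to it, so it cannot be concave, and the curvature of the meridian is negative somewhere (Figure~\ref{fig:model}). The small factor $a$ makes the hypersurface thin, so that the curvature of the spherical directions dominates.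

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.6,yscale=1.05]
\draw[->] (-2.05,0)--(2.1,0) node[right]{$x$};
\draw[dashed] (-1.8,-1.8)--(1.8,1.8);
\draw[dashed] (-1.8,1.8)--(1.8,-1.8);
\foreach \sx in {1,-1} \foreach \sy in {1,-1} {
\draw[xscale=\sx,yscale=\sy] plot[smooth] coordinates {(0,0.607) (0.15,0.618) (0.3,0.651) (0.5,0.717) (0.7,0.794) (0.85,0.866) (1,1) (1.2,1.2) (1.414,1.414) (1.475,1.466) (1.55,1.317) (1.65,0.847) (1.72,0.375) (1.741,0)};
\draw[xscale=\sx,yscale=\sy,line width=1.6pt] (1,1)--(1.414,1.414);}
\node at (0,0) {$\bullet$};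
\node[below] at (0,-0.05) {$0$};
\draw (1,0.06)--(1,-0.06) node[below]{$1$};
\draw (1.414,0.06)--(1.414,-0.06) node[below]{$\sqrt2$};
\end{tikzpicture}
\caption{Meridian section (schematic) of the Euclidean hypersurface of revolution $|y|^2=aQ(x^2)$. It encloses the origin and, for $1\le|x|\le\sqrt2$ (thick segments), coincides with the double cone $|y|^2=ax^2$ (dashed).}
\label{fig:model}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:model}]
\emph{Step 1: the profile.} Let
\[
\eta(z)=\begin{cases}e^{-1/(1-z)},&z<1,\\ 0,&1\le z\le2,\\ -8e^{-1/(z-2)},&z>2,\end{cases}\qquad Q(z)=z+\eta(z).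
\]
The function $\eta$ is smooth, since both exponentials vanish to infinite order at the junctions. On $[0,1)$ we have $\eta>0>\eta'$, so $\eta-z\eta'>0$. On $(2,4]$,
\[
\eta-z\eta'=8e^{-1/(z-2)}\Big(\frac{z}{(z-2)^2}-1\Big),
\]
which is positive for $z<4$ and zero at $z=4$, because $z-(z-2)^2=(z-1)(4-z)$. Hence
\begin{equation}\label{eq:eta}
\eta-z\eta'\ge0\ \text{ on }[0,4],\qquad \eta-z\eta'>0\ \text{ on }(2,4).
\end{equation}
Let $0\le\varepsilon\le\frac12$. Then $Q+\varepsilon>0$ on $[0,2]$, and $Q(4)+\varepsilon\le\frac92-8e^{-1/2}<0$ because $e<(16/9)^2$. On $(2,4)$,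
\[
\Big(\frac{Q+\varepsilon}{z}\Big)'=-\frac{\eta-z\eta'+\varepsilon}{z^2}<0 .
\]
So $Q+\varepsilon$ has exactly one zero $z_\varepsilon$ in $[0,4]$; it lies in $(2,4)$, and $Q+\varepsilon$ is positive to its left and negative to its right. At $z_\varepsilon$ the left side of the last display equals $Q'/z$, so $Q'(z_\varepsilon)<0$.

\emph{Step 2: the Euclidean hypersurfaces.} Put $q=q_\varepsilon(x)=a\big(Q(x^2)+\varepsilon\big)$. Its second derivative $q''=a(2Q'+4zQ'')|_{z=x^2}$ does not depend on $\varepsilon$, and we fix $a>0$ so small that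
\begin{equation}\label{eq:thin}
q''<\frac2{n-1}\qquad\text{for }|x|\le2 .
\end{equation}
On the slab $|x|\le2$ let $G_\varepsilon=|y|^2-q_\varepsilon(x)=G_0-a\varepsilon$, and let $W_\varepsilon=\{G_\varepsilon<0\}$ and $N^E_\varepsilon=\{G_\varepsilon=0\}$ be the corresponding subsets of the slab. We have $G_\varepsilon>0$ where $z_\varepsilon<x^2\le4$, so these sets are bounded, stay in the interior of the slab, and $0\in W_\varepsilon$. On $N_\varepsilon^E$,
\[
|DG_\varepsilon|^2=q'^2+4|y|^2=q'^2+4q>0 ,
\]
because $q\ge0$ there, and $q=0$ forces $x^2=z_\varepsilon$ and $q'=2axQ'(z_\varepsilon)\neq0$. So $N^E_\varepsilon=\partial W_\varepsilon$ is a smooth closed hypersurface and $\overline{W_\varepsilon}=\{|x|\le2,\ G_0\le a\varepsilon\}$. The last description shows that $\overline{W_0}\subset W_\varepsilon$ for $\varepsilon>0$ and that $\overline{W_\varepsilon}$ decreases to $\overline{W_0}$.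

\emph{Step 3: Euclidean $(n-1)$-convexity.} At a point of $N^E_\varepsilon$ write $y=|y|e$ with a unit vector $e$ (arbitrary if $y=0$). The tangent space is the orthogonal sum of the vectors $(0,e')$, $e'\perp e$, and the line through $T=(2|y|,q'e)$, with $|T|^2=4q+q'^2$. The Hessian $D^2G_\varepsilon=-q''dx^2+2|dy|^2$ respects this splitting, and $D^2G_\varepsilon(T,T)=-4qq''+2q'^2$. By \eqref{eq:level} the principal curvatures are $\kappa_1$ and $\kappa_2=\dots=\kappa_n$, where
\[
\kappa_2=\frac{2}{\sqrt{4q+q'^2}}>0,\qquad \frac{\kappa_1}{\kappa_2}=\frac{q'^2-2qq''}{4q+q'^2}.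
\]
Therefore
\[
(4q+q'^2)\Big((n-1)\frac{\kappa_1}{\kappa_2}+1\Big)=nq'^2+2q\big(2-(n-1)q''\big)>0
\]
by \eqref{eq:thin}, since $q\geq0$ and $(q,q')\neq(0,0)$. So $\kappa_1>-\kappa_2/(n-1)$. For $1\le j\le n-1$ we have $\frac{n-j}j\ge\frac1{n-1}$, and hence
\[
\sigma_j=\binom{n-1}{j}\kappa_2^j+\binom{n-1}{j-1}\kappa_1\kappa_2^{j-1}=\binom{n-1}{j-1}\kappa_2^{j-1}\Big[\kappa_1+\frac{n-j}j\kappa_2\Big]>0 .
\]

\emph{Step 4: rays.} Let $r=|(x,y)|$, so that $r\partial_r=x\partial_x+y\cdot\partial_y$. On the slab, with $z=x^2$,
\begin{equation}\label{eq:radial}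
r^3\partial_r\big(r^{-2}G_\varepsilon\big)=r\partial_rG_\varepsilon-2G_\varepsilon=2q-xq'=2a\big(Q+\varepsilon-zQ'\big)=2a(\eta-z\eta'+\varepsilon).
\end{equation}
Let $\varepsilon>0$. By \eqref{eq:eta} the function $r^{-2}G_\varepsilon$ is strictly increasing along each ray from $0$ as long as the ray is in the slab. It is negative near $0$. It is positive where the ray leaves the slab, and, for rays in the hyperplane $x=0$, for large $r$. So each ray meets $N_\varepsilon^E$ exactly once, at a radius $r_\varepsilon(\xi)$, and $W_\varepsilon=\{r<r_\varepsilon(\xi)\}$. On $N^E_\varepsilon$, \eqref{eq:radial} reads $r\partial_rG_\varepsilon>0$, so $r_\varepsilon$ is smooth by the implicit function theorem.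

For $\varepsilon=0$ and $1\le x\le\sqrt2$ we have $G_0=|y|^2-ax^2$. Let $\theta$ be the angle from the positive $x$-axis and $\tan\alpha=\sqrt a$. Then $N_0^E$ contains $\{\theta=\alpha,\ \sqrt{1+a}\le r\le\sqrt{2(1+a)}\}$, and along this piece $W_0$ lies on the side $\theta<\alpha$.

\emph{Step 5: transfer to $\mathbb H^{n+1}$.} Identify $\mathbb R^{n+1}$ with $T_o\mathbb H^{n+1}$, denote its points by $\mathbf v$, and let $\Phi_\lambda(\mathbf v)=\exp_o(\lambda\mathbf v)$, that is, $\rho=\lambda r$ with the direction unchanged. Put
\[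
g_\lambda=\lambda^{-2}\Phi_\lambda^*g=dr^2+\lambda^{-2}\sinh^2(\lambda r)\,g_{\mathbb S^n}.
\]
The Taylor series gives $\sinh^2s=s^2+s^4\Psi(s^2)$ with $\Psi$ smooth. Since $r^2g_{\mathbb S^n}=|d\mathbf v|^2-dr^2$ and $r\,dr=\mathbf v\cdot d\mathbf v$,
\[
g_\lambda=|d\mathbf v|^2+\lambda^2\Psi(\lambda^2|\mathbf v|^2)\big(|\mathbf v|^2|d\mathbf v|^2-(\mathbf v\cdot d\mathbf v)^2\big),
\]
which is smooth in $(\mathbf v,\lambda)$ up to $\lambda=0$, where it is Euclidean. By \eqref{eq:level}, the functions $\sigma_j(\kappa)$ of $N^E_\varepsilon$ with respect to $g_\lambda$ are continuous in $(\mathbf v,\varepsilon,\lambda)$. At $\lambda=0$ they are positive for $j\le n-1$ on the compact set $\{(\mathbf v,\varepsilon):\mathbf v\in N^E_\varepsilon,\ 0\le\varepsilon\le\frac12\}$, so they remain positive there for small $\lambda>0$. Passing from $g_\lambda$ to $\Phi_\lambda^*g$ multiplies the curvatures by $\lambda^{-1}$. Fix such a $\lambda$, small enough that also $\Phi_\lambda(\overline{W_{1/2}})\subset B_R(o)$, and set $\Omega^\varepsilon=\Phi_\lambda(W_\varepsilon)$, $N_\varepsilon=\Phi_\lambda(N_\varepsilon^E)$.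 Then (i) holds. Properties (ii) and (iv) carry over from Steps 4 and 2, with $\rho_\varepsilon=\lambda r_\varepsilon$. Property (iii) holds with $\rho_1=\lambda\sqrt{1+a}$ and $\rho_2=\sqrt2\,\rho_1$; normal and curvatures agree with those of $C_\alpha$ for $\rho_1<\rho<\rho_2$, and at the two ends by continuity. Since $\Phi_\lambda$ commutes with rotations about the axis, the $N_\varepsilon$ are rotationally symmetric.
\end{proof}

\section{Barriers near $\Sigma$}\label{sec:barriers}

Since $\Sigma$ is tangent to rays, hypersurfaces near it are best written as normal graphs over $\Sigma$ itself. Let $d$ be the signed distance to $\Sigma$, negative in $\Omega^0$; it is continuous on $\mathbb H^{n+1}$. By the tubular neighborhood theorem there is $d_0>0$ such that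
\[
E:\Sigma\times(-d_0,d_0)\to\{|d|<d_0\},\qquad E(p,s)=\exp_p\big(s\nu(p)\big),
\]
is a diffeomorphism with $d(E(p,s))=s$. We use $(p,s)$ as coordinates in this tube. Fix a continuous $\chi:\mathbb R\to[0,1]$ with $\chi=1$ on $[-d_0/2,d_0/2]$ and compact support in $(-d_0,d_0)$. For a smooth function $w$ on $\Sigma$ with $|w|<d_0/2$ let
\[
\zeta_w=s-\chi(s)\,w(p)\ \text{ in the tube},\qquad \zeta_w=d\ \text{ outside},\qquad D_w=\{\zeta_w<0\}.
\]
The function $\zeta_w$ is continuous and has the sign of $d$ where $|d|\geq d_0/2$, and $\zeta_w=s-w(p)$ where $|d|\le d_0/2$. So $D_w$ is the region bounded by the graph $\Sigma_w=\{E(p,w(p))\}$; for a constant $w=\pm\delta$ it is $\{d<\pm\delta\}$. If $w$ depends smoothly on $t$, then $D_{w(t)}$ is a moving domain, with normal velocity $\partial_tw/|\bar\nabla\zeta_w|$ by \eqref{eq:level}. When $\Sigma_w$ is $(k+1)$-convex, define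
\[
P[w](p)=\big(|\bar\nabla\zeta_w|\,S\big)\big|_{E(p,w(p))},\qquad\text{so that}\qquad v-S=\frac{\partial_tw-P[w]}{|\bar\nabla\zeta_w|}.
\]
Since $|\bar\nabla s|=1$, we have $P[0]=S_0:=S|_\Sigma$, a smooth function on $\Sigma$. Write $\|w\|=\sup_\Sigma(|w|+|\nabla^\Sigma w|+|(\nabla^\Sigma)^2w|)$.

To first order in $t$, the flow would move $\Sigma$ to the graph of $tS_0$. We add or subtract a term $\beta t$, which absorbs the error $P[w]-S_0$ and makes the inequalities strict, and a constant $\delta$, which leaves room for the initial hypersurface.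

\begin{lemma}\label{lem:barriers}
For every $\beta>0$ there are $\tau_0,\delta_0>0$ such that, for $0<\delta\le\delta_0$ and
\[
w^\pm(p,t)=tS_0(p)\pm(\delta+\beta t),\qquad 0\le t\le\tau_0,
\]
the families $D_{w^\pm(t)}$ are moving domains with $(k+1)$-convex boundaries, $v>S$ on $\Sigma_{w^+(t)}$, and $v<S$ on $\Sigma_{w^-(t)}$.
\end{lemma}

\begin{proof}
By \eqref{eq:level} applied to $\zeta_w=s-w(p)$ and the metric $E^*g$, the normal, the symmetric functions $\sigma_j(\kappa)$ and $|\bar\nabla\zeta_w|$ at $E(p,w(p))$ are continuous functions of $p$ and of the 2-jet of $w$ at $p$; so are $\phi'$ and $V$. At the zero jet $\kappa\in\Gamma_{n-1}\subset\Gamma_{k+1}$ and $P=S_0$. Since $\Sigma$ is compact and $\Gamma_{k+1}$ is open, there is $d_1\in(0,d_0/2)$ such that $\|w\|\le d_1$ implies that $\Sigma_w$ is $(k+1)$-convex and $|P[w]-S_0|<\beta$. Choose $\tau_0,\delta_0$ with $\tau_0(\|S_0\|+\beta)+\delta_0\le d_1$. Then $\|w^\pm\|\le d_1$, and $\partial_tw^+=S_0+\beta>P[w^+]$, $\partial_tw^-=S_0-\beta<P[w^-]$.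
\end{proof}

\section{The fold}\label{sec:fold}

We now locate two points on one ray that the barriers put in the wrong order. Let $\ell$ be a ray from $o$ in $C_\alpha$, and let $p_1,p_2\in\ell\cap\Sigma$ be its points at distances $\rho_1,\rho_2$ from $o$. By Proposition~\ref{prop:model}(iii) and \eqref{eq:conespeed}, $S_0(p_i)=\Lambda\sinh\rho_i\cosh\rho_i$. Let $b$ be the mean of the two angular speeds $\Lambda\cosh\rho_i$, and $\mu$ half their difference:
\[
b=\tfrac\Lambda2(\cosh\rho_1+\cosh\rho_2),\qquad \mu=\tfrac\Lambda2(\cosh\rho_2-\cosh\rho_1)>0,\qquad \beta=\tfrac14\,\mu\sinh\rho_1 .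
\]
Then
\begin{equation}\label{eq:gap}
b\sinh\rho_1=S_0(p_1)+4\beta,\qquad b\sinh\rho_2=S_0(p_2)-\mu\sinh\rho_2<S_0(p_2)-4\beta .
\end{equation}
Let $\tau_0,\delta_0$ be given by Lemma~\ref{lem:barriers} for this $\beta$.

The barriers are described by distances along the normal geodesics of $\Sigma$, whereas star-shapedness concerns rays from $o$, so we must know where a normal geodesic through $p_i$ meets a given ray. The axis and $\ell$ span a totally geodesic plane $\Pi\cong\mathbb H^2$ through $o$. The normal $\nu(p_i)=\phi^{-1}\partial_\theta$ is tangent to $\Pi$ and orthogonal to $\ell$, so the geodesic $s\mapsto E(p_i,s)$ stays in $\Pi$. In the hyperboloid model of $\Pi$ with $o=(1,0,0)$, $\ell=\{(\cosh\rho,\sinh\rho,0)\}$ and $\nu=(0,0,1)$ along $\ell$,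
\[
E(p_i,s)=(\cosh\rho_i\cosh s,\ \sinh\rho_i\cosh s,\ \sinh s).
\]
For $s>0$ this point has distance $\varrho$ from $o$ and lies on the ray in $\Pi$ that makes the angle $\varsigma\in(0,\pi/2)$ with $\ell$ on the side of $\nu$, where
\begin{equation}\label{eq:triangle}
\cosh\varrho=\cosh\rho_i\cosh s,\qquad \tan\varsigma=\frac{\tanh s}{\sinh\rho_i}.
\end{equation}
For $t>0$ with $bt<\pi/2$ and $\tan(bt)\sinh\rho_2<1$ put
\[
s_i(t)=\operatorname{artanh}\big(\tan(bt)\sinh\rho_i\big),\qquad Y_i(t)=E\big(p_i,s_i(t)\big),\qquad i=1,2 .
\]
By \eqref{eq:triangle} both points lie on the ray with $\varsigma=bt$, and $Y_1(t)$ is closer to $o$ than $Y_2(t)$, since $\rho_1<\rho_2$ and $0<s_1<s_2$. As $t\downarrow0$, $s_i(t)/t\to b\sinh\rho_i$. With \eqref{eq:gap} this gives $\tau_*\in(0,\tau_0]$ such that for $0<t\le\tau_*$ the points $Y_i(t)$ are defined, $s_i(t)<d_0/2$, and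
\begin{equation}\label{eq:cross}
s_1(t)>tS_0(p_1)+3\beta t,\qquad s_2(t)<tS_0(p_2)-3\beta t .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->] (0,0)--(7,0) node[right]{$\rho$};
\draw[->] (0,0)--(0,3.7) node[above]{$\theta$};
\draw[dashed] (0,0.6) node[left]{$\alpha$} --(6.6,0.6);
\draw[line width=1.6pt] (1.2,0.6)--(5.8,0.6);
\draw (1.2,0.07)--(1.2,-0.07) node[below]{$\rho_1$};
\draw (5.8,0.07)--(5.8,-0.07) node[below]{$\rho_2$};
\draw[domain=0.9:6.1,smooth] plot (\x,{1.55+0.05*\x*\x}) node[right]{$\Sigma_{w^+(t)}$};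
\draw[domain=0.9:6.1,smooth] plot (\x,{1.1+0.05*\x*\x}) node[right]{$\Sigma_{w^-(t)}$};
\draw[dashed] (0,2.2) node[left]{$\alpha+bt$} --(6.6,2.2);
\fill (1.3,2.2) circle (2pt) node[above]{$Y_1$};
\fill (5.9,2.2) circle (2pt) node[below]{$Y_2$};
\end{tikzpicture}
\caption{The fold, drawn schematically in the coordinates $(\rho,\theta)$ of a meridian plane, in which rays from $o$ are horizontal lines and the inner side of each hypersurface is below it. The conical piece (thick) moves up faster at larger $\rho$. A solution trapped between the two barriers at time $t$ would enclose $Y_2$ but not the nearer point $Y_1$ of the same ray.}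
\label{fig:fold}
\end{figure}

\begin{proposition}\label{prop:fold}
Let $0<\tau_1\le\tau_*$ and $\delta=\min\{\delta_0,\beta\tau_1\}$. If $M_0=\partial\Omega_0$ is admissible and
\begin{equation}\label{eq:sandwich}
\{d\le-\delta\}\subset\Omega_0,\qquad \overline{\Omega_0}\subset\{d<\delta\},
\end{equation}
then $T_{\max}\le\tau_1$.
\end{proposition}

\begin{proof}
At $t=\tau_1$ we have $\delta+\beta t\le2\beta t$, so \eqref{eq:cross} gives $w^+(p_1,\tau_1)<s_1(\tau_1)$ and $s_2(\tau_1)<w^-(p_2,\tau_1)$. Since $0<s_i<d_0/2$, this means (Figure~\ref{fig:fold})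
\[
Y_1(\tau_1)\notin D_{w^+(\tau_1)},\qquad Y_2(\tau_1)\in D_{w^-(\tau_1)} .
\]
Suppose $T_{\max}>\tau_1$. Then $\Omega_t$ is a moving domain on $[0,\tau_1]$ with $(k+1)$-convex boundary and $v=S$. Since $w^\pm(\cdot,0)=\pm\delta$, condition \eqref{eq:sandwich} says $\overline{D_{w^-(0)}}\subset\Omega_0$ and $\overline{\Omega_0}\subset D_{w^+(0)}$. Lemmas~\ref{lem:barriers} and~\ref{lem:compare}, the latter applied to each inclusion, give
\[
D_{w^-(\tau_1)}\subset\Omega_{\tau_1}\subset D_{w^+(\tau_1)} .
\]
Hence $Y_2(\tau_1)\in\Omega_{\tau_1}$. As $\Omega_{\tau_1}=\{\rho<\rho(\xi,\tau_1)\}$ and $Y_1(\tau_1)$ lies on the same ray, closer to $o$, also $Y_1(\tau_1)\in\Omega_{\tau_1}\subset D_{w^+(\tau_1)}$, a contradiction.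
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Given $R$ and $\tau$, take the objects of Proposition~\ref{prop:model}, let $\tau_1=\min\{\tau,\tau_*\}$, let $\delta$ be as in Proposition~\ref{prop:fold}, and let $\mathcal U$ be the set of admissible $M_0\subset B_R(o)$ satisfying \eqref{eq:sandwich}.

\emph{$\mathcal U$ is relatively $C^0$-open.} Let $M_0\in\mathcal U$. The compact set $K=\{d\le-\delta\}$ is disjoint from $M_0$, and the compact set $\overline{\Omega_0}$ lies in the open set $O=\{d<\delta\}\cap B_R(o)$. Choose $\epsilon>0$ smaller than the distance from $K$ to $M_0$ and smaller than the distance from $\overline{\Omega_0}$ to the complement of $O$. Let $\tilde M_0=\partial\tilde\Omega_0$ be admissible with $\sup|\tilde\rho_0-\rho_0|<\epsilon$. Every point of the closure of $\tilde\Omega_0$ is within distance $\epsilon$ of $\overline{\Omega_0}$ along its ray, so it lies in $O$. A point $(\rho,\xi)\in K\setminus\tilde\Omega_0$ would satisfy $\rho_0(\xi)-\epsilon<\tilde\rho_0(\xi)\le\rho<\rho_0(\xi)$ and so be within distance $\epsilon$ of $M_0$,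 which is impossible. Hence $\tilde M_0\in\mathcal U$.

\emph{$\mathcal U$ is nonempty.} For $\varepsilon>0$ the hypersurface $N_\varepsilon\subset B_R(o)$ is admissible, and $\{d\le-\delta\}\subset\overline{\Omega^0}\subset\Omega^\varepsilon$. The compact sets $\overline{\Omega^\varepsilon}\setminus\{d<\delta\}$ decrease as $\varepsilon\downarrow0$, and their intersection $\overline{\Omega^0}\setminus\{d<\delta\}$ is empty, so they are empty for small $\varepsilon$. Thus $N_\varepsilon\in\mathcal U$ for all small $\varepsilon>0$.

\emph{Blow-up.} For $M_0\in\mathcal U$, Proposition~\ref{prop:fold} gives $T_{\max}\le\tau_1\le\tau$. This alone does not say which quantity degenerates. But if $|\nabla\gamma|$ were bounded on $\mathbb S^n\times[0,T_{\max})$, then (F2) with $T=T_{\max}<\infty$ would give $T_{\max}<T_{\max}$. So $\sup|\nabla\gamma|=\infty$, and $\inf u=0$ because $0<u=\phi/\omega\le\sinh(\max\rho_0)/\omega$ by (F1).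

\emph{One hypersurface for all $k$.} The constants $\Lambda,b,\mu,\beta,\tau_1,\delta$ and the set $\mathcal U$ depend on $k$, but $\Sigma$, $d$ and the $N_\varepsilon$ do not. There are finitely many $k\le n-2$, so for $\varepsilon>0$ small enough the $(n-1)$-convex, rotationally symmetric hypersurface $N_\varepsilon$ lies in $\mathcal U$ for each of them.
\end{proof}

\begin{remark}
The hypothesis $k\le n-2$ is used only to make the cone, and with it $\Sigma$ and the $N_\varepsilon$, $(k+1)$-convex, so that $c'>0$ and $S_0$ is defined. The curvature of the ambient space is used only in $\mu>0$, that is, in the strict monotonicity of $\phi'=\cosh\rho$; with $\phi'\equiv1$ the two angular speeds coincide and the gap in \eqref{eq:gap} closes. This gap is small in a small ball but never zero, and the price is a small $\delta$: the initial hypersurface must lie very close to the cone. Star-shapedness of the solution enters only in the last line of the proof of Proposition~\ref{prop:fold}.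
\end{remark}

\begin{thebibliography}{1}

\bibitem{flows}
\emph{Isoperimetric type inequalities and hypersurface flows},
\texttt{https://www.math.mcgill.ca/guan/Guan-Li-2019S1.pdf}.

\end{thebibliography}
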